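\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Almost sure fixation in a lattice model\\ for the oxidation of carbon monoxide}


\begin{abstract}
We study an interacting particle system on $\mathbb{Z}^d$ in which carbon monoxide (CO) lands on single vacant sites at rate $p$, oxygen molecules land on vacant pairs of neighbors and dissociate at rate $q/2d$ per pair, neighboring CO molecules and oxygen atoms react and leave the surface, and particles are stirred. We prove the conjecture that for $p>q$ the system converges to all CO whenever it starts from a translation invariant ergodic law with a positive density of CO. In fact, if $p>q$, then from every initial state almost surely each site changes state only finitely often and the limit is all CO or all oxygen; it is almost surely all CO as soon as infinitely many sites are not in the oxygen state. For $p>q>0$ this condition on the initial state is also necessary. The conclusion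 persists for some $p<q$, and it fails when $q$ is large compared with the other parameters. The proofs use exponential supermartingales built from weighted particle counts, with an exponent that does not depend on the weights.
\end{abstract}

\section{Introduction}

\subsection{The model and the question}

Let $d\ge1$ and let $p>0$, $q\ge0$, $r>0$, $v\ge0$; these assumptions hold throughout. Sites $x,y\in\mathbb{Z}^d$ are neighbors, written $x\sim y$, if $\|x-y\|_1=1$; a \emph{bond} is an unordered pair of neighbors. The state at time $t$ is a configuration $\xi_t\in X=\{0,1,2\}^{\mathbb{Z}^d}$, where $0$ stands for a vacant site, $1$ for a CO molecule and $2$ for a single oxygen atom. The dynamics are as follows.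
\begin{itemize}
\item[(i)] \emph{Landing of CO.} A vacant site becomes a $1$ at rate $p$.
\item[(ii)] \emph{Deposition of oxygen.} Each bond with both sites vacant becomes occupied by two $2$'s at rate $q/2d$. (Equivalently, at rate $q/2$ an oxygen molecule attempts to land at $x$; it picks a neighbor $y$ at random and succeeds if $x$ and $y$ are both vacant.)
\item[(iii)] \emph{Reaction.} Each bond occupied by a $1$ and a $2$ becomes vacant at rate $r/2d$.
\item[(iv)] \emph{Stirring.} For each bond, the values at its two sites are exchanged at rate $v$.
\end{itemize}
We write $\equiv i$ for the configuration identically equal to $i$. Both $\equiv1$ and $\equiv2$ are absorbing. Which one wins?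

A vacant site attracts CO at rate $p$. It attracts oxygen at rate at most $q$, since it lies in at most $2d$ vacant bonds, each filled at rate $q/2d$. So for $p>q$ one expects CO to win. This is consistent with the following known result: if $v\ge0$, $p>q$ and $\xi_0$ is translation invariant, then $P(\xi_t(x)=0)\to0$ and $P(\xi_t(x)=1,\xi_t(y)=2)\to0$ for all neighbors $x,y$. Consequently, for each $K$ the probability that $\xi_t$ is $\equiv1$ or $\equiv2$ on $[-K,K]^d$ tends to $1$. This does not say which of the two alternatives occurs, nor whether a given site settles down. The following was conjectured in \cite{catalysts}: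
\begin{quote}
\emph{If $p>q$ and $1$'s have a positive density in the translation invariant initial state $\xi_0$, then the system converges to all $1$'s.}
\end{quote}
Here the hypothesis means that the law of $\xi_0$ is translation invariant and ergodic with $P(\xi_0(x)=1)>0$, and the conclusion means that $P(\xi_t(x)=1)\to1$ for every $x$.

\subsection{Results}

The conjecture is true. We prove more: the initial law is arbitrary, convergence is almost sure, and infinitely many sites not in state $2$ are enough. The proof does not use the known result above. For $\xi\in X$ let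
\begin{equation}\label{eq:D}
D(\xi)=\sum_x\bigl(2\cdot 1\{\xi(x)=1\}+1\{\xi(x)=0\}\bigr)\in[0,\infty].
\end{equation}

\begin{theorem}\label{thm:main}
Let $p>q$.
\begin{itemize}
\item[(a)] For every initial law, almost surely each site changes state only finitely often, and $\xi_\infty=\lim_t\xi_t$ satisfies $\xi_\infty\equiv1$ or $\xi_\infty\equiv2$.
\item[(b)] There is $\theta_0=\theta_0(d,p,q,r,v)>0$ such that, for every initial law,
\[
P(\xi_\infty\equiv2)\le E\,e^{-\theta_0D(\xi_0)} .
\]
In particular, if almost surely infinitely many sites of $\xi_0$ are not in state $2$, then $\xi_t(x)\to1$ almost surely for every $x$.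
\end{itemize}
\end{theorem}

\begin{corollary}[the conjecture]\label{cor:conj}
If $p>q$ and the law of $\xi_0$ is translation invariant and ergodic with $P(\xi_0(x)=1)>0$, then for every $x$ we have $\xi_t(x)\to1$ almost surely, and hence $P(\xi_t(x)=1)\to1$.
\end{corollary}

\begin{proof}
By the ergodic theorem the $1$'s of $\xi_0$ almost surely have positive spatial density, so there are infinitely many of them. Apply Theorem \ref{thm:main}(b).
\end{proof}

\begin{theorem}[classification of initial states]\label{thm:class}
Let $p>q$, let $\xi_0$ be deterministic, and let $N$ be the number of sites of $\xi_0$ not in state $2$.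
\begin{itemize}
\item If $N=\infty$, then $\xi_\infty\equiv1$ almost surely.
\item If $N=0$, then $\xi_t\equiv2$ for all $t$.
\item If $0<N<\infty$ and $q=0$, then $\xi_\infty\equiv1$ almost surely.
\item If $0<N<\infty$ and $q>0$, then $\{\xi_\infty\equiv2\}$ coincides almost surely with $\{\xi_t\equiv2\text{ for some }t<\infty\}$, and
\[
0<P(\xi_\infty\equiv2)\le u^{D(\xi_0)}<1,\qquad u=\frac{q+\sqrt{q^2+8pq}}{4p}\in(0,1).
\]
\end{itemize}
Consequently, for $p>q>0$ and any initial law, $P(\xi_t(x)=1)\to1$ for all $x$ if and only if almost surely $\xi_0$ has infinitely many sites not in state $2$. For translation invariant initial laws the latter condition is equivalent to $P(\xi_0\equiv2)=0$.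
\end{theorem}

The condition $p>q$ is not sharp.

\begin{theorem}[a wider range]\label{thm:wide}
Parts (a) and (b) of Theorem \ref{thm:main} hold whenever
\begin{equation}\label{eq:star}
2p^2+(r+4dv)\,p>q^2+(r+4dv)\,q .
\end{equation}
This set of parameters contains $\{p>q\}$. For $q>0$ it also contains, for fixed $d,q,r,v$, an interval $p\in(p_*,q]$ with $p_*<q$.
\end{theorem}

\begin{remark}
With $s=r+4dv$ and $q>0$ one may take for $p_*$ the positive root $\frac14\bigl(-s+\sqrt{s^2+8q^2+8sq}\bigr)$ of $2p^2+sp=q^2+sq$. At $p=q/\sqrt2$ the inequality \eqref{eq:star} fails, because there $2p^2=q^2$ and $sp<sq$. In fact its left side is strictly smaller than its right side, so $q/\sqrt2<p_*<q$.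
\end{remark}

Some condition on the rates is needed, however.

\begin{theorem}\label{thm:fail}
Given $d,p,r,v$ there is $q_0<\infty$ such that the following holds for $q\ge q_0$. For every initial law, almost surely each site changes state finitely often and $\xi_\infty\equiv1$ or $\xi_\infty\equiv2$. If almost surely $\xi_0$ has no vacant site and infinitely many $2$'s, then $\xi_\infty\equiv2$ almost surely.
\end{theorem}

For example, for $q\ge q_0$ the product measure with density $0.99$ of $1$'s and $0.01$ of $2$'s leads to all $2$'s. This law satisfies the hypothesis of the conjecture on $\xi_0$, so the conclusion of the conjecture fails for such $q$. We do not determine the exact threshold in $p/q$. The assumption $r>0$ cannot be dropped in Theorem \ref{thm:main}: if $r=v=0$, a configuration without vacant sites never changes.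

\subsection{The idea on finite perturbations of all oxygen}\label{sec:idea}

Let $p>q$, and suppose first that $\xi_0$ has finitely many sites not in state $2$, so that $D_t=D(\xi_t)$ is finite. The coefficients in \eqref{eq:D} are chosen so that a reaction does not change $D$: a $1$ and a $2$ together contribute $2+0$, and two vacant sites contribute $1+1$. Stirring does not change $D$ either. A landing of CO changes $D$ by $+1$ and a deposition by $-2$.

The smallest example is a single $1$ in a sea of $2$'s, with $v=0$. Then $D_0=2$. The only possible transition is a reaction, which leaves a vacant pair, with $D=2$. Next, either CO lands on one of the two sites (total rate $2p$; now $D=3$), or oxygen fills the pair (rate $q/2d$; now $D=0$ and all is oxygen forever). So oxygen wins at this stage with probability $q/(4dp+q)$, and otherwise $D$ has grown.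

In general let $N_0$ be the number of vacant sites and $N_{00}$ the number of vacant bonds. Then $D$ increases by $1$ at rate $pN_0$ and decreases by $2$ at rate $\frac q{2d}N_{00}$. Each vacant site lies in at most $2d$ vacant bonds, so $N_{00}\le dN_0$ and the drift of $D$ is at least $(p-q)N_0$. Thus $D$ compares with a gambler's fortune that moves by $+1$ at rate $p$ and by $-2$ at rate $q/2$, run at the variable speed $N_0$. Let $q>0$. The number $u$ of Theorem \ref{thm:class} is the positive root of $2pu^2-qu-q=0$. This polynomial is negative at $0$ and equals $2(p-q)>0$ at $1$, so $u\in(0,1)$. It satisfies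
\[
p(u-1)+\tfrac q2(u^{-2}-1)=\frac{1-u}{2u^2}\bigl(q(1+u)-2pu^2\bigr)=0 ,
\]
and therefore, writing $L$ for the generator,
\begin{equation}\label{eq:LuD}
Lu^D=u^D\Bigl[pN_0(u-1)+\tfrac q{2d}N_{00}(u^{-2}-1)\Bigr]\le u^DN_0\Bigl[p(u-1)+\tfrac q2(u^{-2}-1)\Bigr]=0 .
\end{equation}
So $u^{D_t}$ is a supermartingale, and the probability of ever reaching $\equiv2$ is at most $u^{D_0}$ (details are in Section \ref{sec:class}). The point to retain is that $D$ has no fluctuations without drift: the drift is at least a positive constant times $N_0$, and the total jump rate of $D$ is at most a constant times $N_0$.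

For infinitely many non-$2$ sites one expects to let $D_0\to\infty$ and conclude that oxygen has no chance. But $D_t$ is then infinite and carries no information. First moments alone are not enough either. If the law is translation invariant and $\rho_i(t)=P(\xi_t(x)=i)$, the count above, done per site, gives $\frac{d}{dt}(2\rho_1+\rho_0)\ge(p-q)\rho_0\ge0$. Together with $\rho_0\to0$ this yields $\liminf_t\rho_1(t)\ge\rho_1(0)+\frac12\rho_0(0)$. Under the hypothesis of the conjecture this lower bound is positive, but it need not be $1$. Instead we replace $D$ by a weighted sum $\sum_xw(x)f(\xi(x))$ with $w(x)=e^{-\varepsilon\|x\|_1}$ and prove an exponential bound whose exponent $\theta$ \emph{does not depend on $\varepsilon$}. Letting $\varepsilon\downarrow0$ then gives Theorem \ref{thm:main}(b).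

One difficulty remains. With weights, a reaction between a $1$ at $x$ and a $2$ at $y$ no longer conserves the sum; it changes it by $w(y)-w(x)$, which may be negative and of order $\varepsilon w(x)$. The drift, which is at least $(p-q)\sum_{\xi(x)=0}w(x)$ up to errors of order $\varepsilon$, does not control reactions, which take place at bonds with no vacant site. We therefore give a vacant site a value $a$ slightly larger than $1$, keeping the values $2$ and $0$ for $1$'s and $2$'s. Apart from the weights, a reaction then gains $2a-2$, and each vacant site contributes a drift of at least $p(2-a)-qa$. Both are positive if and only if $1<a<2p/(p+q)$, and such $a$ exist exactly when $p>q$.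

\subsection{Organization}
Section \ref{sec:prelim} collects the tools, and Section \ref{sec:crit} turns a drift inequality into fixation and a bound on the probability of the wrong limit. Theorems \ref{thm:main}, \ref{thm:class}, \ref{thm:wide} and \ref{thm:fail} are proved in Sections \ref{sec:main}, \ref{sec:class}, \ref{sec:wide} and \ref{sec:fail}.

\section{Generator, weights and activity}\label{sec:prelim}

\paragraph{Generator.} For $F:X\to\mathbb{R}$ and $x\in\mathbb{Z}^d$ let $\Delta_F(x)=\sup|F(\xi)-F(\xi')|$, over all $\xi,\xi'$ that agree off $x$, and let $\mathcal D$ be the set of continuous $F$ with $\sum_x\Delta_F(x)<\infty$. The rates are bounded, of finite range and translation invariant. By \cite[Theorem I.3.9]{liggett} the process $\xi_t$ is a Feller process whose generator is the closure of the operator given on $\mathcal D$ by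
\[
LF(\xi)=\sum_{\xi'}\text{rate}(\xi\to\xi')\,[F(\xi')-F(\xi)] ,
\]
the sum being over the transitions (i)--(iv) available in $\xi$. We abbreviate the sum as $\sum\text{rate}\cdot\Delta F$. We use the version with right-continuous paths with left limits. Recall Dynkin's formula: for $F\in\mathcal D$ the process $F(\xi_t)-\int_0^tLF(\xi_s)\,ds$ is a martingale.

\paragraph{Weights.} For $\varepsilon\in(0,1]$ let $w(x)=w_\varepsilon(x)=e^{-\varepsilon\|x\|_1}\le1$; then $\sum_xw(x)<\infty$. Since $e^\varepsilon\le3$ and $e^\varepsilon-1\le2\varepsilon$ on $(0,1]$, for $x\sim y$ we have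
\begin{gather}
(1-\varepsilon)w(x)\le e^{-\varepsilon}w(x)\le w(y)\le e^{\varepsilon}w(x)\le3w(x),\label{eq:w1}\\
|w(x)-w(y)|\le(e^\varepsilon-1)\min(w(x),w(y))\le2\varepsilon\min(w(x),w(y)).\label{eq:w2}
\end{gather}
If $\|x-y\|_1\le2$, then $w(x)\le e^{2}w(y)\le8w(y)$.

All our weighted functionals have the form $W=\sum_xw(x)g_x$, where $g$ is a bounded function of finitely many coordinates and $g_x$ is its translate by $x$. Such $W$ is bounded and lies in $\mathcal D$, because changing $\xi$ at $x$ affects boundedly many terms, all with weights comparable to $w(x)$. For $\theta>0$ also $e^{-\theta W}\in\mathcal D$, as $s\mapsto e^{-\theta s}$ is Lipschitz on the range of $W$.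

\paragraph{Activity.} Let
\[
Z=\sum_xw(x)1\{\xi(x)=0\},\qquad R=\sum_{(x,y):\,x\sim y}w(x)1\{\xi(x)=1,\ \xi(y)=2\},\qquad A=Z+R .
\]
A \emph{12 bond} is a bond occupied by a $1$ and a $2$; each 12 bond contributes to $R$ once, with the weight of its $1$. If there are no vacant sites and no 12 bonds, nothing can happen. More precisely, assign to each transition that changes $\xi$ an \emph{anchor} $x_0$, a site whose state it changes:
\begin{itemize}
\item the anchor of a landing is its site;
\item the anchor of a deposition is one of its two sites, chosen by a fixed rule;
\item the anchor of a reaction, or of the stirring of a 12 bond, is the site in state $1$;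
\item the anchor of the stirring of a bond with exactly one vacant site is that vacant site.
\end{itemize}
Stirring a bond with equal values changes nothing. A vacant site is the anchor of transitions of total rate at most $p+q+2dv$, and each 12 bond gives rise to rate $\frac r{2d}+v$ at its $1$. Hence
\begin{equation}\label{eq:C0}
\sum\text{rate}\cdot w(x_0)\le C_0A,\qquad C_0=p+q+2dv+\tfrac r{2d}+v ,
\end{equation}
the sum being over all transitions that change $\xi$. Every site whose state is changed by a transition is within distance $1$ of the anchor.

\section{A drift criterion}\label{sec:crit}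

The idea is that a bounded functional whose drift dominates the activity $A$ forces the total activity to be integrable in time, which gives fixation. If moreover its jumps are controlled by the anchor weights, then its fluctuations are dominated by its drift, which gives an exponential bound.

\begin{proposition}\label{prop:crit}
Let $W=\sum_xw(x)g_x$ be as above, and suppose there are $c,K>0$ such that
\begin{itemize}
\item[(H1)] $LW\ge cA$ for all $\xi$;
\item[(H2)] every transition that changes $\xi$ satisfies $|\Delta W|\le Kw(x_0)$.
\end{itemize}
Then:
\begin{itemize}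
\item[(a)] for every initial law, almost surely every site changes state finitely often, and $\xi_\infty=\lim_t\xi_t$ is $\equiv1$ or $\equiv2$;
\item[(b)] if $\theta>0$ satisfies $\frac\theta2e^{\theta K}K^2C_0\le c$, then, for every initial law, $e^{-\theta W(\xi_t)}$ is a supermartingale. If in addition $W(\equiv i)=0$ for some $i\in\{1,2\}$, then $P(\xi_\infty\equiv i)\le E\,e^{-\theta W(\xi_0)}$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Dynkin's formula and (H1),
\[
c\int_0^TE A(\xi_t)\,dt\le E W(\xi_T)-E W(\xi_0)\le2\|W\|_\infty ,
\]
so $\int_0^\infty E A(\xi_t)\,dt<\infty$.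

Fix $x$ and let $\lambda_x(\xi)$ be the total rate of transitions out of $\xi$ that change the state of $x$. Their anchors are within distance $1$ of $x$ and so have weight at least $e^{-\varepsilon}w(x)$. By \eqref{eq:C0}, $\lambda_x\le e^\varepsilon w(x)^{-1}C_0A$, and therefore $\int_0^\infty E\lambda_x(\xi_t)\,dt<\infty$. We claim that this integral bounds the expected number of changes at $x$. For $i\in\{0,1,2\}$ let $F_i(\xi)=1\{\xi(x)\ne i\}$, which lies in $\mathcal D$. Then $LF_i\le\lambda_x$, since only transitions that change $x$ contribute to $LF_i$, each with increment at most $1$. On $\{\xi_t(x)=i\}$ we have $F_i(\xi_t)=0$, so by Dynkin's formula and the Markov property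
\[
P(\xi_{t+h}(x)\ne\xi_t(x))=\sum_iE\Bigl[1\{\xi_t(x)=i\}\int_t^{t+h}LF_i(\xi_s)\,ds\Bigr]\le\int_t^{t+h}E\lambda_x(\xi_s)\,ds .
\]
Divide $[0,T]$ into $2^n$ equal intervals and sum: the expected number of intervals over which the value at $x$ differs at the two ends is at most $\int_0^TE\lambda_x(\xi_s)\,ds$. Since $t\mapsto\xi_t(x)$ is right-continuous and piecewise constant with finitely many jumps on $[0,T]$, this number of intervals equals the number of jumps for all large $n$. Fatou's lemma and $T\to\infty$ prove the claim. So almost surely $x$ changes state finitely often, and $\xi_\infty(x)$ exists.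

If $\xi_\infty(x)=0$, then $\int_0^\infty1\{\xi_t(x)=0\}\,dt=\infty$, which has probability $0$ because $\int_0^\infty E Z\,dt<\infty$. If $x\sim y$, $\xi_\infty(x)=1$ and $\xi_\infty(y)=2$, then $\int_0^\infty R\,dt=\infty$, which also has probability $0$. So almost surely $\xi_\infty$ has no $0$'s and no neighbors in states $1$ and $2$. As $\mathbb{Z}^d$ is connected, $\xi_\infty\equiv1$ or $\xi_\infty\equiv2$.

(b) By Taylor's formula $e^{-s}-1\le-s+\frac{s^2}2e^{|s|}$. By (H2) and $w\le1$ we have $|\Delta W|\le K$, and by \eqref{eq:C0}
\[
\sum\text{rate}\,(\Delta W)^2\le K^2\sum\text{rate}\,w(x_0)^2\le K^2C_0A .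
\]
Hence, using (H1),
\[
Le^{-\theta W}=e^{-\theta W}\sum\text{rate}\,(e^{-\theta\Delta W}-1)\le e^{-\theta W}\,\theta A\Bigl(-c+\tfrac\theta2e^{\theta K}K^2C_0\Bigr)\le0 ,
\]
and by Dynkin's formula $e^{-\theta W(\xi_t)}$ is a bounded supermartingale. Since $W$ is continuous, $W(\xi_t)\to W(\xi_\infty)$ almost surely. If $W(\equiv i)=0$, bounded convergence gives
\[
P(\xi_\infty\equiv i)\le E\,e^{-\theta W(\xi_\infty)}=\lim_tE\,e^{-\theta W(\xi_t)}\le E\,e^{-\theta W(\xi_0)} .\qedhere
\]
\end{proof}

The condition on $\theta$ involves $\varepsilon$ only through $c$ and $K$. We shall verify (H1) and (H2) with constants independent of $\varepsilon$.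

\section{Proof of Theorem \ref{thm:main}}\label{sec:main}

Fix $\delta\in(0,\frac12]$ and let $f(2)=0$, $f(0)=1+\delta$, $f(1)=2$, and
\[
S_\varepsilon=\sum_xw_\varepsilon(x)f(\xi(x)) .
\]
For a vacant site $x$ let $n_0(x)\le2d$ be its number of vacant neighbors.

\begin{lemma}\label{lem:S}
For all $p>0$, $q\ge0$, $\delta\in(0,\frac12]$ and $\varepsilon\in(0,1]$,
\[
LS_\varepsilon\ge\bigl[p(1-\delta)-8dv\varepsilon\bigr]Z-\frac q{2d}(1+\delta)\sum_{x:\,\xi(x)=0}w(x)n_0(x)+\Bigl[\frac rd(\delta-\varepsilon)-4v\varepsilon\Bigr]R ,
\]
and $|\Delta S_\varepsilon|\le8w(x_0)$ for every transition that changes $\xi$.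
\end{lemma}

\begin{proof}
\emph{Landing.} A landing at $x$ changes $S_\varepsilon$ by $(1-\delta)w(x)$. The contribution to $LS_\varepsilon$ is $p(1-\delta)Z$, and $|\Delta S_\varepsilon|\le w(x_0)$.

\emph{Deposition.} A deposition on $\{x,y\}$ changes $S_\varepsilon$ by $-(1+\delta)(w(x)+w(y))$. Summing $w(x)+w(y)$ over vacant bonds counts each vacant $x$ exactly $n_0(x)$ times, which gives the second term of the bound. Also $|\Delta S_\varepsilon|\le2(w(x)+w(y))\le8w(x_0)$ by \eqref{eq:w1}.

\emph{Reaction.} If $\xi(x)=1$, $\xi(y)=2$, then by \eqref{eq:w1}
\[
\Delta S_\varepsilon=(1+\delta)w(y)-(1-\delta)w(x)\ge\bigl[(1+\delta)(1-\varepsilon)-1+\delta\bigr]w(x)=[2\delta-\varepsilon(1+\delta)]w(x)\ge2(\delta-\varepsilon)w(x).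
\]
Each 12 bond reacts at rate $\frac r{2d}$, so the contribution is at least $\frac rd(\delta-\varepsilon)R$. Here $|\Delta S_\varepsilon|\le\frac32\cdot3w(x)+w(x)\le6w(x_0)$.

\emph{Stirring.} Exchanging the values at $x$ and $y$ changes $S_\varepsilon$ by $(f(\xi(x))-f(\xi(y)))(w(y)-w(x))$. If this is not zero, either exactly one of the sites is vacant or $\{x,y\}$ is a 12 bond. By \eqref{eq:w2} its absolute value is at most $2\cdot2\varepsilon w(x_0)\le4w(x_0)$. A vacant site is the anchor for at most $2d$ such bonds, so the contribution is at least $-8dv\varepsilon Z-4v\varepsilon R$.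
\end{proof}

The passage from such a bound to the conclusions of Theorem \ref{thm:main} will be needed again in Section \ref{sec:wide}, so we state it separately.

\begin{lemma}\label{lem:finish}
Let $\gamma>0$, $\delta\in(0,\frac12]$ and $K>0$. For each $\varepsilon\in(0,1]$ let $W_\varepsilon=\sum_xw_\varepsilon(x)g_x$ with a bounded $g$ that depends on finitely many coordinates and not on $\varepsilon$. Suppose that, for each $\varepsilon\in(0,1]$, $W_\varepsilon\ge S_\varepsilon$, $W_\varepsilon(\equiv2)=0$, {\rm(H2)} holds for $W_\varepsilon$ with constant $K$, and
\begin{equation}\label{eq:finish}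
LW_\varepsilon\ge[\gamma-8dv\varepsilon]Z+\Bigl[\frac rd(\delta-\varepsilon)-4v\varepsilon\Bigr]R .
\end{equation}
Then the conclusions (a) and (b) of Theorem \ref{thm:main} hold, with some $\theta_0>0$ that depends only on $d,p,q,r,v,\gamma,\delta,K$.
\end{lemma}

\begin{proof}
Choose $\varepsilon_0\in(0,1]$ with $8dv\varepsilon_0\le\frac\gamma2$, $\varepsilon_0\le\frac\delta2$ and $4v\varepsilon_0\le\frac{r\delta}{4d}$. For $\varepsilon\le\varepsilon_0$ the right side of \eqref{eq:finish} is at least $\frac\gamma2Z+\bigl[\frac{r\delta}{2d}-\frac{r\delta}{4d}\bigr]R$. So (H1) holds with $c=\min(\frac\gamma2,\frac{r\delta}{4d})$, where $r>0$ makes $c$ positive. Proposition \ref{prop:crit}(a) gives (a). Since $c$ and $K$ do not depend on $\varepsilon$, there is $\theta_0>0$ with $\frac{\theta_0}2e^{\theta_0K}K^2C_0\le c$, and Proposition \ref{prop:crit}(b) applies with this one $\theta_0$ for all $\varepsilon\le\varepsilon_0$: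
\[
P(\xi_\infty\equiv2)\le E\,e^{-\theta_0W_\varepsilon(\xi_0)}\le E\,e^{-\theta_0S_\varepsilon(\xi_0)} .
\]
As $\varepsilon\downarrow0$, $S_\varepsilon(\xi_0)$ increases to $\sum_xf(\xi_0(x))\ge D(\xi_0)$, by monotone convergence and because $f(0)\ge1$. Dominated convergence gives the bound in (b). If $\xi_0$ almost surely has infinitely many non-$2$ sites, then $D(\xi_0)=\infty$ almost surely, so $P(\xi_\infty\equiv2)=0$, and by (a) $\xi_\infty\equiv1$ almost surely.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $\delta=\frac{p-q}{2(p+q)}\in(0,\frac12]$. Bounding $n_0(x)\le2d$ in Lemma \ref{lem:S}, the coefficient of $Z$ becomes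
\[
p(1-\delta)-q(1+\delta)-8dv\varepsilon=(p-q)-\delta(p+q)-8dv\varepsilon=\tfrac{p-q}2-8dv\varepsilon .
\]
So \eqref{eq:finish} holds for $W_\varepsilon=S_\varepsilon$ with $\gamma=\frac{p-q}2$, which is positive because $p>q$. Also $S_\varepsilon(\equiv2)=0$, and (H2) holds with $K=8$. Apply Lemma \ref{lem:finish}.
\end{proof}

\section{Classification of initial states}\label{sec:class}

\begin{proof}[Proof of Theorem \ref{thm:class}]
The case $N=\infty$ is Theorem \ref{thm:main}(b), and $\equiv2$ is absorbing. Let $0<N<\infty$.

\emph{The process is a countable Markov chain.} Consider the chain on configurations with finitely many non-$2$ sites, with transitions (i)--(iv) and initial state $\xi_0$, and let $N_t$ be its number of non-$2$ sites at time $t$. This number increases only through reactions, by $1$ each time. There are at most $2dN_t$ bonds of type 12, so the total reaction rate is at most $rN_t$. Hence $N_t$ is dominated by a Yule process (a pure birth process with linear rates, which does not explode). All other transitions that change the configuration have total rate at most $(p+q+2dv)N_t$. So the chain does not explode, and if $\sigma_n$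 is the first time that $N_t\ge n$, then $\sigma_n\to\infty$ almost surely. For $F\in\mathcal D$ both $F$ and $LF$ are bounded. Up to time $\sigma_n$ the rates of the chain are bounded, so $F(\xi_{t\wedge\sigma_n})-\int_0^{t\wedge\sigma_n}LF(\xi_s)\,ds$ is a martingale for the chain; letting $n\to\infty$, so is $F(\xi_t)-\int_0^tLF(\xi_s)\,ds$. Since the martingale problem for a Feller generator has a unique solution, the chain is our process. Write $D_t=D(\xi_t)\in\{0,1,2,\dots\}$ and $\tau=\inf\{t:D_t=0\}$; we have $D_t=0$ if and only if $\xi_t\equiv2$.

\emph{If oxygen wins, it wins in finite time.} Let $\mathcal F_n$ be the $\sigma$-field of $(\xi_s)_{s\le n}$. By the Markov property and Theorem \ref{thm:main}(b), $P(\xi_\infty\equiv2\mid\mathcal F_n)\le e^{-\theta_0D_n}$. By L\'evy's $0$--$1$ law the left side tends to $1$ almost surely on $\{\xi_\infty\equiv2\}$. So $D_n\to0$ there, and since $D_n$ is an integer, $D_n=0$ eventually. As $\equiv2$ is absorbing, $\{\xi_\infty\equiv2\}=\{\tau<\infty\}$ almost surely.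

\emph{Case $q=0$.} A landing changes $D$ by $+1$, and reactions and stirring do not change $D$. So $D_t\ge D_0\ge1$ for all $t$, hence $\tau=\infty$ and $\xi_\infty\equiv1$ almost surely.

\emph{Case $q>0$, upper bound.} By \eqref{eq:LuD}, $Lu^D\le0$ on configurations with finitely many non-$2$ sites. Up to $\sigma_n$ all rates are bounded, and $0\le u^D\le1$, so $E\,u^{D_{t\wedge\sigma_n}}\le u^{D_0}$. Since $\sigma_n\to\infty$, we get $P(\tau\le t)\le E\,u^{D_t}\le u^{D_0}$. Let $t\to\infty$. As $D_0\ge1$, $u^{D_0}<1$.

\emph{Case $q>0$, positivity.} The following finite sequence of transitions of positive rate leads to $\equiv2$. First let CO land at each vacant site. Then, as long as $1$'s remain, choose a $1$ with a neighboring $2$, which exists because there are finitely many $1$'s and no vacant sites; let the pair react, and deposit oxygen on the resulting vacant pair. Each round lowers the number of $1$'s by one and leaves no vacant site.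

\emph{The equivalence.} Let $p>q>0$. For any initial law, $P(\xi_t(x)=1)\to P(\xi_\infty\equiv1)$ by Theorem \ref{thm:main}(a). Conditioning on $\xi_0$, the cases above show that $\xi_\infty\equiv1$ has conditional probability $1$ if $\xi_0$ has infinitely many non-$2$ sites and less than $1$ otherwise. So the limit is $1$ if and only if the number of non-$2$ sites is almost surely infinite. Finally, let the law be translation invariant. Then the set of non-$2$ sites is almost surely empty or infinite. Indeed, on the event that it is finite and nonempty, let $Y$ be its lexicographically smallest point. By translation invariance the probability that this event occurs and $Y=x$ is the same for every $x\in\mathbb{Z}^d$. These probabilities have a finite sum, so they are all $0$. So the condition reduces to $P(\xi_0\equiv2)=0$.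
\end{proof}

\section{Beyond $p>q$: counting the boundary of the vacant set}\label{sec:wide}

Where is there slack for $p\le q$? The proof of Theorem \ref{thm:main} used $n_0(x)\le2d$, that is, it treated each vacant site as if all its neighbors were vacant. A vacant site with $m$ occupied neighbors receives oxygen only at rate $q(1-\frac m{2d})$. If a vacant site has vacant neighbors, CO may land on one of them and give it an occupied neighbor. So occupied neighbors of vacant sites cannot be negligible on average. We make this precise by adding to $S_\varepsilon$ a multiple of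
\[
M=\sum_xw(x)m_x,\qquad m_x=1\{\xi(x)=0\}\cdot\#\{y\sim x:\xi(y)\ne0\} .
\]

\begin{lemma}\label{lem:M}
$LM\ge2dpZ-C_1M$ with $C_1=2p+q+r+4dv$.
\end{lemma}

\begin{proof}
We use repeatedly that no site is adjacent to both ends of a bond.

\emph{Landing at $y$.} The site $y$ loses its own term, and each vacant neighbor of $y$ gains an occupied neighbor: $\Delta M=\sum_{z\sim y,\,\xi(z)=0}w(z)-w(y)m_y$. Since
\[
\sum_{y:\,\xi(y)=0}\ \sum_{z\sim y,\,\xi(z)=0}w(z)=\sum_{z:\,\xi(z)=0}w(z)(2d-m_z)=2dZ-M ,
\]
the contribution to $LM$ is $p(2dZ-2M)$.

\emph{Deposition on $\{y,y'\}$.} The loss is at most $w(y)m_y+w(y')m_{y'}$, as the other vacant sites can only gain. The total loss rate is at most $\frac q{2d}\sum_{y:\,\xi(y)=0}w(y)m_yn_0(y)\le qM$.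

\emph{Reaction.} The only losses are $w(z)$ for each vacant $z$ and each occupied neighbor $x$ of $z$ that reacts. Such an $x$ has at most $2d-1$ occupied neighbors, so it reacts at rate at most $\frac r{2d}(2d-1)\le r$. There are $m_z$ such $x$, so the total loss rate is at most $rM$.

\emph{Stirring.} Exchanging a 12 bond does not change $M$. Let $a$ be vacant, $b$ occupied and $a\sim b$. After the exchange $a$ is occupied and $b$ is vacant; the losses are $w(a)m_a$ at $a$ and $w(z)$ at each vacant neighbor $z\ne a$ of $b$. Sum over such bonds. The first kind gives $\sum_aw(a)m_a^2\le2dM$. In the second kind each adjacent pair of a vacant $z$ and an occupied $b$ occurs for at most $2d-1$ sites $a$, which gives at most $(2d-1)M$. So the total loss rate is at most $v(4d-1)M\le4dvM$.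
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:wide}]
Let $\kappa=\frac q{2dC_1}$ and $W_\varepsilon=S_\varepsilon+\kappa M$, with $\delta\in(0,\frac12]$ to be chosen. For vacant $x$ we have $n_0(x)=2d-m_x$, so the deposition term in Lemma \ref{lem:S} equals $-q(1+\delta)Z+\frac q{2d}(1+\delta)M$. Together with Lemma \ref{lem:M}, the coefficient of $M$ in the lower bound for $LW_\varepsilon$ is $\frac q{2d}(1+\delta)-\kappa C_1=\frac{q\delta}{2d}\ge0$, and $\kappa\cdot2dp=\frac{pq}{C_1}$. Hence
\[
LW_\varepsilon\ge\bigl[\beta-\delta(p+q)-8dv\varepsilon\bigr]Z+\Bigl[\frac rd(\delta-\varepsilon)-4v\varepsilon\Bigr]R,\qquad\beta=p-q+\frac{pq}{C_1} .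
\]
With $s=r+4dv$ we have $C_1=2p+q+s$ and
\[
C_1\beta=(p-q)(2p+q+s)+pq=2p^2+sp-q^2-sq ,
\]
which is positive exactly under \eqref{eq:star}. Take $\delta=\min\bigl(\frac12,\frac\beta{2(p+q)}\bigr)$. Then $\beta-\delta(p+q)\ge\frac\beta2$, and \eqref{eq:finish} holds with $\gamma=\frac\beta2$.

A transition changes $m_z$ only if $z$ is within distance $1$ of a changed site, hence within distance $2$ of $x_0$. There are at most $5^d$ such $z$, with $|\Delta m_z|\le2d$ and $w(z)\le8w(x_0)$. So, by the last part of Lemma \ref{lem:S}, (H2) holds with $K=8+16d\,5^d\kappa$. Clearly $W_\varepsilon\ge S_\varepsilon$, and $W_\varepsilon(\equiv2)=0$. Since $\gamma$, $\delta$ and $K$ are functions of $d,p,q,r,v$, Lemma \ref{lem:finish} gives the conclusions of Theorem \ref{thm:main}.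

The left side of \eqref{eq:star} is strictly increasing in $p$, and at $p=q$ it exceeds the right side by $q^2\ge0$. So \eqref{eq:star} holds for $p>q$. For $q>0$ it also holds at $p=q$ and hence, by continuity and monotonicity, for $p\in(p_*,q]$ with some $p_*<q$. For $q=0$, \eqref{eq:star} always holds.
\end{proof}

\section{Large $q$: oxygen wins}\label{sec:fail}

We now look for a functional $H=\sum_xw(x)h_x$ that tends to decrease, with value $2$ at each $1$ and $0$ at each $2$. The landing of CO on a vacant site with no vacant neighbor cannot be prevented by a large $q$, so such a vacant site should have a value larger than $2$; take $3$. But then a reaction, which turns a $1$ and a $2$ of total value $2$ into two vacant sites, must not create total value $6$. For large $q$, a vacant pair is very likely to be filled by oxygen before anything else happens to it, so it should be cheap: we give it a bonus of $5$, which brings its value down to $1$. A reaction then changes the sum by $-1$, and so does the filling of the pair. The new vacant pair may touch other vacant sites that were isolated before the reaction, at most $4d-2$ of them, so larger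 vacant clusters need the bonus too. All transitions that still increase the sum happen near non-isolated vacant sites. There oxygen is deposited at a rate proportional to $q$, and this pays for them.

\paragraph{The functional.} A \emph{component} is a connected component of $\{x:\xi(x)=0\}$. A vacant site is \emph{isolated} if its component is a singleton. Let $h_x=2$ if $\xi(x)=1$ and $h_x=0$ if $\xi(x)=2$. If $\xi(x)=0$ and the component of $x$ has size $n$ (possibly infinite), let
\[
h_x=3-\frac5n\ \text{ if }2\le n\le4d,\qquad h_x=3\ \text{ otherwise.}
\]
So a finite component of size $n$ has total value $3n$, minus a bonus of $5$ if $2\le n\le4d$. Since $3-\frac52>0$, we have $0\le h_x\le3$. The value $h_x$ depends only on the sites within distance $4d$ of $x$: a component of size at most $4d$ containing $x$ lies, together with its neighbors, within that distance, and a larger one contains a connected set of $4d+1$ sites including $x$ within that distance.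

Let $H=\sum_xw(x)h_x$, and for a transition let $\Delta^0=\sum_x\Delta h_x$ be the unweighted change, a finite sum. Put $\ell=4d+1$. If $x_0$ is any site whose state is changed by the transition, then $\Delta h_z\neq0$ only for $\|z-x_0\|_1\le\ell$. There are at most $(8d+3)^d$ such $z$, and they satisfy $w(z)\le e^{\ell}w(x_0)$, $|w(z)-w(x_0)|\le(e^{\ell\varepsilon}-1)w(x_0)\le\ell e^\ell\varepsilon w(x_0)$ and $|\Delta h_z|\le3$. Hence
\begin{equation}\label{eq:local}
|\Delta H-w(x_0)\Delta^0|\le K_1\varepsilon\,w(x_0),\qquad|\Delta H|\le Kw(x_0),
\end{equation}
with $K_1=3(8d+3)^d\ell e^\ell$ and $K=3(8d+3)^de^\ell$. From now on $K_1\varepsilon\le\frac14$.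

\paragraph{Unweighted changes.} We compare values without bonuses and then account for the bonuses. Bonuses of newly formed components only lower $\Delta^0$.
\begin{itemize}
\item \emph{Landing.} At an isolated site, $3$ becomes $2$ and no other component is affected, so $\Delta^0=-1$. At a non-isolated site at most one bonus is lost, so $\Delta^0\le-1+5=4$.
\item \emph{Deposition.} Both sites lie in one component of size at least $2$. A value of $6$, without bonus, is removed, and at most one bonus is lost. So $\Delta^0\le-6+5=-1$.
\item \emph{Reaction on $\{x,y\}$.} Call it \emph{good} if all vacant neighbors of $x$ and $y$ are isolated, and let $k\le2(2d-1)=4d-2$ be their number. The new component consists exactly of $x$, $y$ and these $k$ sites, since all other neighbors of the latter are occupied. Its size $k+2$ lies in $[2,4d]$, so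
\[
\Delta^0=[3(k+2)-5]-[2+3k]=-1 .
\]
Otherwise call it \emph{bad}. At most $4d-2$ bonuses are lost, so $\Delta^0\le6-2+5(4d-2)\le20d$.
\item \emph{Stirring.} Exchanging a 12 bond does not change the components, so $\Delta^0=0$. Let $a$ be vacant, $b$ occupied and $a\sim b$. The numbers of $0$'s, $1$'s and $2$'s do not change, so only bonuses matter. The bonuses that can be lost belong to the components of the vacant neighbors of $b$, of which $a$ is one; these are at most $2d$ components. If all these components are singletons, call the exchange \emph{good}; then no bonus is lost and $\Delta^0\le0$. Otherwise call it \emph{bad}; then $\Delta^0\le10d$.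
\end{itemize}

\paragraph{Weighted sum.} Let $I$ and $U$ be the sums of $w$ over isolated and non-isolated vacant sites, so $Z=I+U$. We bound the contributions to $LH$ by \eqref{eq:local}, with $x_0$ the anchor unless stated otherwise.
\begin{itemize}
\item \emph{Landings:} at most $-\frac34pI+5pU$.
\item \emph{Depositions.} Applying \eqref{eq:local} with each of the two sites as $x_0$ and averaging, a deposition on $\{x,y\}$ has $\Delta H\le-\frac38(w(x)+w(y))\le-\frac14(w(x)+w(y))$. Each non-isolated vacant site lies in at least one vacant bond, so the contribution is at most $-\frac q{2d}\cdot\frac14U=-\frac q{8d}U$.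
\item \emph{Reactions.} With $x$ the $1$ of the reacting bond, good ones have $\Delta H\le-\frac34w(x)$ and bad ones $\Delta H\le(20d+\frac14)w(x)$. So the contribution is at most $\frac r{2d}\bigl[-\frac34R+(20d+1)\sum_{\rm bad}w(x)\bigr]$. For each bad reaction some non-isolated vacant site $z$ is adjacent to $x$ or $y$. Then $\|z-x\|_1\le2$ and $w(x)\le8w(z)$. A given $z$ arises from at most $2d\cdot2d$ bonds, as one end of the bond is a neighbor of $z$. So $\sum_{\rm bad}w(x)\le32d^2U$.
\item \emph{Stirring:} at most $vK_1\varepsilon R+2dvK_1\varepsilon Z+10dv\sum_{\rm bad}w(a)$, the last sum being over bad pairs $(a,b)$. For each bad pair there is a non-isolated vacant $z$ with $z=a$ or $z\sim b$. Then $\|z-a\|_1\le2$ and $w(a)\le8w(z)$. A given $z$ arises from at most $2d+4d^2$ pairs. So $\sum_{\rm bad}w(a)\le8(2d+4d^2)U$.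
\end{itemize}
Since $2dvK_1\varepsilon U\le\frac{dv}2U$, altogether
\[
LH\le-\bigl(\tfrac34p-2dvK_1\varepsilon\bigr)I-\bigl(\tfrac{3r}{8d}-vK_1\varepsilon\bigr)R-\bigl(\tfrac q{8d}-C_3\bigr)U ,
\]
where $C_3=5p+16dr(20d+1)+\frac{dv}2+80dv(2d+4d^2)$ depends neither on $q$ nor on $\varepsilon$.

\begin{proof}[Proof of Theorem \ref{thm:fail}]
Let $q\ge q_0=8d(C_3+1)$, so that the coefficient of $U$ is at most $-1$. Choose $\varepsilon_0\in(0,1]$ with $K_1\varepsilon_0\le\frac14$, $2dvK_1\varepsilon_0\le\frac{3p}8$ and $vK_1\varepsilon_0\le\frac{3r}{16d}$. Then for all $\varepsilon\le\varepsilon_0$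
\[
LH\le-c(Z+R)=-cA,\qquad c=\min\bigl(\tfrac{3p}8,\tfrac{3r}{16d},1\bigr)>0 .
\]
Apply Proposition \ref{prop:crit} to $W_\varepsilon=\sum_xw_\varepsilon(x)(2-h_x)$. As $LW_\varepsilon=-LH$, (H1) holds with $c$; (H2) holds with the constant $K$ of \eqref{eq:local}; and $W_\varepsilon(\equiv1)=0$. Part (a) of the proposition gives fixation at $\equiv1$ or $\equiv2$ for every initial law. Since $c$ and $K$ do not depend on $\varepsilon$, part (b) gives $P(\xi_\infty\equiv1)\le E\,e^{-\theta W_\varepsilon(\xi_0)}$ with one $\theta>0$ for all $\varepsilon\le\varepsilon_0$. If $\xi_0$ almost surely has no vacant sites, then $W_\varepsilon(\xi_0)=2\sum_xw_\varepsilon(x)1\{\xi_0(x)=2\}\ge0$. If it also has infinitely many $2$'s, this increases to $\infty$ as $\varepsilon\downarrow0$. By dominated convergence $P(\xi_\infty\equiv1)=0$, so $\xi_\infty\equiv2$ almost surely.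
\end{proof}

\begin{thebibliography}{9}
\bibitem{catalysts} \emph{Coexistence Results For Catalysts}, \texttt{https://sites.math.duke.edu/\textasciitilde rtd/reprints/paper84.pdf}.
\bibitem{liggett} Liggett, \emph{Interacting Particle Systems} (1985).
\end{thebibliography}

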